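\title{Excursions of a uniform random Eulerian circuit on the discrete torus}

\begin{abstract}
Orient every edge of the torus $\mathbb{Z}_N^d$, $d\ge3$, in both directions and choose an Eulerian circuit uniformly at random. It makes $2d$ excursions from the origin. We prove that, as $N\to\infty$, every excursion has length either of order $1$ or of order $N^d$, and that the number of long excursions converges in law to a random variable $S^*$ with values in $\{1,\dots,2d\}$. The binomial moments of $2d-S^*$ are series of finite determinants built from the lattice Green function, and $\mathbb{E}[S^*]$ is strictly larger than $2d$ times the escape probability of simple random walk. The proof rests on an exact sum rule for weighted closed trails through an edge, on the one-endedness of the wired uniform spanning forest, and on a variational bound for non-symmetric Green functions.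
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Fix $d\ge3$ and $N\ge5$. Let $\mathcal{T}_N$ be the directed graph obtained from the discrete torus $\mathbb{Z}_N^d$ by replacing each nearest-neighbor edge with two directed edges, one in each direction. Every vertex has in-degree and out-degree $2d$, the graph is connected, and it has
\[
L=2dN^d
\]
edges. An \emph{Eulerian circuit} is a closed walk that uses every directed edge exactly once. Let $\mathcal{C}$ be a uniform random Eulerian circuit that starts and ends at the origin $0$. It leaves $0$ exactly $2d$ times, so it splits into $2d$ \emph{excursions}, the segments between successive visits to $0$. The length of an excursion is its number of edges, and the $2d$ lengths sum to $L$.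

Given a sequence $\omega_N\to\infty$, call an excursion \emph{tiny} if its length is less than $\omega_N$, \emph{big} if its length exceeds $N^d/\omega_N$, and \emph{medium} if its length lies in $[\omega_N,N^d/\omega_N]$. Let $t^{(N)}$, $b^{(N)}$, $m^{(N)}$ be the numbers of tiny, big and medium excursions of $\mathcal{C}$. The following conjecture is posed in \cite{problem}: \emph{for $d\ge3$ there is a random variable $S^*$ with values in $\{1,\dots,2d\}$ such that, for every $\omega_N\uparrow\infty$ that grows slowly enough, $(b^{(N)},t^{(N)},m^{(N)})$ converges in law to $(S^*,2d-S^*,0)$.} We prove it, and no slowness is needed.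

\subsection{What one expects}\label{sec:guess}

The one-dimensional analogue can be solved by inspection. On the cycle $\mathbb{Z}_N$ with both orientations of each edge, a circuit either goes straight through a vertex on both visits or turns back on both visits. With no turning vertex the edges split into two closed walks, and with $j\ge1$ turning vertices they split into $j$ closed walks. So an Eulerian circuit has exactly one turning vertex $v$, which is uniform on $\mathbb{Z}_N$. The two excursions have lengths $2v$ and $2(N-v)$ if $v\in\{1,\dots,N-1\}$, and $N,N$ if $v=0$. Both are big with probability at least $1-1/\omega_N$.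

For $d\ge3$ the guess comes from simple random walk, which is transient on $\mathbb{Z}^d$. Let $p_n$ and $p_n^N$ be the probabilities that the walk started at $0$ is at $0$ at time $n$, on $\mathbb{Z}^d$ and on $\mathbb{Z}_N^d$; they agree for $n<N$. Let $\mathbb{G}=\sum_{n\ge0}p_n<\infty$ be the expected number of visits to $0$ on $\mathbb{Z}^d$. The number of visits is geometric, so the walk never returns with probability $1/\mathbb{G}$. Kill the walk on the torus with probability $c/L$ at each step, and put $z=1-c/L$. A Fourier computation (Lemma~\ref{lem:green}(b)) gives $\sum_n z^np_n^N\to\mathbb{G}+2d/c$. The first term counts the visits already present on $\mathbb{Z}^d$; the second is the lifetime $L/c$ times the equilibrium probability $N^{-d}$; there is no third term. Consequently, for fixed $k$ and $\varepsilon$,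
\begin{equation}\label{eq:template}
\sum_{k\le n\le\varepsilon L}p_n^N\;\le\; z^{-\varepsilon L}\Big(\sum_{n\ge0}z^np_n^N-\sum_{n<k}z^np_n^N\Big)\;\longrightarrow\; e^{c\varepsilon}\Big(\frac{2d}{c}+\sum_{n\ge k}p_n\Big),
\end{equation}
and the right side tends to $0$ when $\varepsilon\to0$, then $c\to\infty$, then $k\to\infty$. The walk returns to $0$ either within a bounded time or after a time of order $N^d$. If the circuit behaved like a random walk, the conjecture would follow, and each excursion would be big with probability about $1/\mathbb{G}$. This picture cannot be exact: the excursions are not independent, since the longest one has length at least $N^d$. But \eqref{eq:template} is the template of our proof.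

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $d\ge3$. There is a random variable $S^*$ with values in $\{1,\dots,2d\}$ such that, for every sequence $\omega_N\to\infty$ with $\omega_N\le N^{d/2}$,
\[
(b^{(N)},t^{(N)},m^{(N)})\to(S^*,2d-S^*,0)\quad\text{in law as }N\to\infty.
\]
Moreover,
\[
\lim_{\varepsilon\to0}\limsup_{N\to\infty}\mathbb{P}\big(\text{some excursion has length in }[\omega_N,\varepsilon L]\big)=0 .
\]
\end{theorem}

The bound $\omega_N\le N^{d/2}$ says only that $\omega_N\le N^d/\omega_N$, so that no excursion is both tiny and big.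

A \emph{simple excursion} is a closed walk with distinct directed edges that visits $0$ exactly once. To each finite set $\Gamma$ of directed edges of $\mathbb{Z}^d$ with equal in- and out-degree at every vertex we attach in \eqref{eq:q} an explicit weight $q(\Gamma)\ge0$: a product of factorials times a finite determinant in the Green function of $\mathbb{Z}^d$. For a set $\Gamma$ of pairwise edge-disjoint simple excursions, $q(\Gamma)$ denotes the weight of the union of their edges, and $\sum_{|\Gamma|=j}$ denotes the sum over all sets of $j$ pairwise edge-disjoint simple excursions of $\mathbb{Z}^d$.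

\begin{theorem}\label{thm:law}
For $1\le j\le 2d-1$,
\begin{equation}\label{eq:moments}
\mathbb{E}\binom{2d-S^*}{j}=\frac{(2d-1)!}{(2d-1-j)!}\sum_{|\Gamma|=j}q(\Gamma),
\end{equation}
and these moments determine the law of $S^*$. Also
\[
\mathbb{E}\Big[\frac{2d}{S^*}\Big]=\mathbb{G}-\beta,\qquad \beta=(2d)!\sum_{|\Gamma|=2d}q(\Gamma)>0 .
\]
Hence $\mathbb{E}[S^*]>2d/\mathbb{G}=2d\cdot\mathbb{P}(\text{simple random walk never returns to }0)$ and $0<\mathbb{P}(S^*=1)<\frac{\mathbb{G}-1}{2d-1}$.
\end{theorem}

So the circuit makes, on average, strictly more big excursions than the random-walk picture predicts.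

Section~\ref{sec:count} turns probabilities of excursions into ratios of counts and proves the sum rule that replaces $\sum_n z^np_n^N$. Section~\ref{sec:bouquet} runs the whole argument by hand on a one-vertex graph and isolates the two steps that are hard on the torus; they occupy Sections~\ref{sec:mass} and~\ref{sec:compare}, after the local limits of Section~\ref{sec:local}. The theorems are proved in Sections~\ref{sec:main} and~\ref{sec:law}.

\section{Counting circuits}\label{sec:count}

\subsection{Pairing systems and the BEST theorem}

A \emph{balanced digraph} $\mathcal{G}=(V,E)$ is a finite directed graph, with parallel edges and loops allowed, in which each vertex $v$ has in-degree equal to out-degree, $d_v\ge1$. An edge $h$ has tail $h^-$ and head $h^+$. A \emph{closed trail} $\gamma$ is a cyclic sequence of distinct edges in which the head of each edge is the tail of the next; $|\gamma|$ is its length. Different closed trails may have the same edge set. A set $\Gamma\subset E$ is \emph{balanced} if it has equal in- and out-degree at every vertex; then $\mathcal{G}\setminus\Gamma$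 is the balanced digraph (possibly empty or disconnected) obtained by removing the edges of $\Gamma$ and then the isolated vertices. We write $\mathcal{G}\setminus\gamma$ when $\Gamma$ is the edge set of $\gamma$.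

A \emph{pairing system} $\sigma$ is a choice, at each vertex $v$, of a bijection $\sigma_v$ from the edges entering $v$ to the edges leaving $v$. The map $h\mapsto\sigma_{h^+}(h)$ is a permutation of $E$, and its cycles are closed trails, the \emph{circuits} of $\sigma$. We use the following observation repeatedly.
\begin{quote}
(R) For a closed trail $\gamma$, restricting to the edges outside $\gamma$ is a bijection from the pairing systems of $\mathcal{G}$ that have $\gamma$ as a circuit to the pairing systems of $\mathcal{G}\setminus\gamma$.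
\end{quote}
The systems with exactly one circuit are the Eulerian circuits, regarded as cyclic sequences; $\mathrm{ec}(\mathcal{G})$ is their number. A cyclic Eulerian circuit of $\mathcal{T}_N$ corresponds to exactly $2d$ circuits started at $0$, one for each first edge, all with the same excursions. So we may take $\mathcal{C}$ uniform among cyclic Eulerian circuits.

Let $\Delta=\mathrm{diag}(d_v)$ and let $A$ be the adjacency matrix, $A(u,v)$ being the number of edges from $u$ to $v$. A spanning tree \emph{oriented toward} $\rho\in V$ is a choice of one outgoing edge at each $v\ne\rho$ with no directed cycle; let $\mathrm{arb}_\rho(\mathcal{G})$ be their number. The matrix-tree theorem says that $\mathrm{arb}_\rho(\mathcal{G})$ is the determinant of $\Delta-A$ with row and column $\rho$ removed. The BEST theorem (de Bruijn--van Aardenne-Ehrenfest, Smith--Tutte) says that for every $\rho$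
\begin{equation}\label{eq:best}
\mathrm{ec}(\mathcal{G})=\mathrm{arb}_\rho(\mathcal{G})\prod_{v\in V}(d_v-1)!\,;
\end{equation}
if $\mathcal{G}$ is disconnected, both sides vanish. When $\mathcal{G}$ arises from an undirected graph by orienting each edge both ways, $\mathrm{arb}_\rho(\mathcal{G})$ is the number of spanning trees of the undirected graph, because a tree has exactly one orientation toward $\rho$.

\subsection{Probabilities of excursions}

For a balanced set $\Gamma$ of edges of the torus, other than the set of all edges, define the \emph{Eulerian weight}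
\[
Q_N(\Gamma)=\frac{\mathrm{ec}(\mathcal{T}_N\setminus\Gamma)}{\mathrm{ec}(\mathcal{T}_N)},
\]
and let $Q_N(\gamma)$ be the weight of the edge set of $\gamma$.

\begin{lemma}\label{lem:exc}
Let $1\le j\le2d-1$, let $\gamma_1,\dots,\gamma_j$ be pairwise edge-disjoint simple excursions of $\mathcal{T}_N$, and let $\Gamma$ be the union of their edges. Then
\[
\mathbb{P}(\gamma_1,\dots,\gamma_j\text{ are excursions of }\mathcal{C})=\frac{(2d-1)!}{(2d-1-j)!}\,Q_N(\Gamma).
\]
\end{lemma}

\begin{proof}
An Eulerian circuit is a cyclic arrangement of its excursions. If $\gamma_1,\dots,\gamma_j$ are among them, deleting these leaves an Eulerian circuit of $\mathcal{T}_N\setminus\Gamma$, which visits $0$ exactly $2d-j\ge1$ times. Conversely, given such a circuit, $\gamma_1$ can be inserted at any of its $2d-j$ visits to $0$, then $\gamma_2$ at any of $2d-j+1$ visits, and so on. Each Eulerian circuit of $\mathcal{T}_N\setminus\Gamma$ therefore arises from exactly $(2d-j)(2d-j+1)\cdots(2d-1)$ circuits of $\mathcal{T}_N$.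
\end{proof}

For fixed $\Gamma$, \eqref{eq:best} makes $Q_N(\Gamma)$ a ratio of two determinants that differ by a perturbation of bounded rank, and its limit can be computed. This settles the tiny excursions. The difficulty is to show that $\sum Q_N(\gamma)$ over trails with $k\le|\gamma|\le\varepsilon L$ is small: there are exponentially many terms, each a ratio of determinants that differ by a perturbation of large rank. We need weights whose \emph{total} is known exactly.

\subsection{The sum rule}

For $z=(z_h)_{h\in E}\in[0,1]^E$ and a closed trail $\gamma$ put $z(\gamma)=\prod_{h\in\gamma}z_h$. Let $A_z=\sum_hz_h\delta_{h^-}\delta_{h^+}^T$, where $\delta_v$ is the column vector with a single $1$ at $v$, and define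
\[
Z_z(\mathcal{G})=\sum_\sigma\ \prod_{\gamma\text{ circuit of }\sigma}\big(1-z(\gamma)\big),\qquad Z_z(\emptyset)=1 .
\]
If each edge $h$ is marked independently with probability $1-z_h$, then $Z_z(\mathcal{G})$ is the expected number of pairing systems all of whose circuits contain a marked edge. When $z$ is close to $1$, each circuit costs a small factor, and $Z_z$ is a softened count of Eulerian circuits.

\begin{lemma}\label{lem:det}
If $\mathcal{G}\ne\emptyset$, then $Z_z(\mathcal{G})=\det(\Delta-A_z)\prod_{v\in V}(d_v-1)!$.
\end{lemma}

\begin{proof}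
Both sides are affine in each variable $z_h$: on the left $h$ lies in exactly one circuit of $\sigma$, once; on the right $z_h$ occurs linearly in a single matrix entry. A multi-affine polynomial is determined by its values on $\{0,1\}^E$, so let $z\in\{0,1\}^E$ and $E_0=\{h:z_h=0\}$. The left side is the number $n_0$ of systems all of whose circuits meet $E_0$. If $E_0=\emptyset$, then $n_0=0$, and $\Delta-A$ is singular because its rows sum to zero.

Let $E_0\ne\emptyset$. Add a vertex $\rho$ and replace each $h\in E_0$ by two edges $h^-\to\rho$ and $\rho\to h^+$. The new digraph $\mathcal{G}_0$ is balanced with $d_\rho=|E_0|$, and its pairings at the vertices of $V$ are the pairing systems $\sigma$ of $\mathcal{G}$. If every circuit of $\sigma$ meets $E_0$, then $\sigma$ arranges the edges of $\mathcal{G}_0$ into $|E_0|$ arcs from $\rho$ to $\rho$, and exactly $(|E_0|-1)!$ pairings at $\rho$, one for each cyclic order of the arcs, join them into one circuit. If some circuit avoids $E_0$, no pairing at $\rho$ gives one circuit. Hence $\mathrm{ec}(\mathcal{G}_0)=n_0(|E_0|-1)!$. The matrix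 of $\mathcal{G}_0$ with row and column $\rho$ removed is $\Delta-A_z$, so \eqref{eq:best} gives $\mathrm{ec}(\mathcal{G}_0)=\det(\Delta-A_z)\,(|E_0|-1)!\prod_{v\in V}(d_v-1)!$.
\end{proof}

When $Z_z(\mathcal{G})>0$, put $G_z=(\Delta-A_z)^{-1}$ and define the \emph{killed weight} of a closed trail,
\[
W_z(\gamma)=z(\gamma)\,\frac{Z_z(\mathcal{G}\setminus\gamma)}{Z_z(\mathcal{G})}\ge0 .
\]

\begin{lemma}[Sum rule]\label{lem:sum}
If $Z_z(\mathcal{G})>0$, then for every edge $e$, $\ \sum_{\gamma\ni e}W_z(\gamma)=z_e\,G_z(e^+,e^-)$.
\end{lemma}

\begin{proof}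
Group the systems by the circuit that contains $e$. By (R), $Z_z(\mathcal{G})=\sum_{\gamma\ni e}(1-z(\gamma))Z_z(\mathcal{G}\setminus\gamma)$, and $Z_z(\mathcal{G}\setminus\gamma)$ does not depend on $z_e$. Therefore $z_e\partial_{z_e}Z_z(\mathcal{G})=-\sum_{\gamma\ni e}z(\gamma)Z_z(\mathcal{G}\setminus\gamma)$. On the other hand, Lemma~\ref{lem:det} and the formula $\partial\log\det M=\mathrm{tr}(M^{-1}\partial M)$ give
\[
z_e\partial_{z_e}\log Z_z(\mathcal{G})=-z_e\,\mathrm{tr}\big(G_z\delta_{e^-}\delta_{e^+}^T\big)=-z_eG_z(e^+,e^-).\qedhere
\]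
\end{proof}

\section{The method on a bouquet of loops}\label{sec:bouquet}

Let $\mathcal{G}$ have one vertex and $D$ loops, and fix a loop $e$. Pairing systems are permutations of the loops, so $\mathrm{ec}(\mathcal{G})=(D-1)!$. Take all $z_h$ equal to $z=1-c/D$. Lemma~\ref{lem:det} gives $Z_z(\mathcal{G})=D!\,(1-z)$, and $G_z=1/(D(1-z))=1/c$. A closed trail through $e$ of length $\ell$ is an ordered choice of $\ell-1$ further loops, so there are $(D-1)!/(D-\ell)!$ of them. Removing one leaves a bouquet of $D-\ell$ loops. For $\ell<D$, with $Q(\gamma)=\mathrm{ec}(\mathcal{G}\setminus\gamma)/\mathrm{ec}(\mathcal{G})$,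
\[
Q(\gamma)=\frac{(D-\ell-1)!}{(D-1)!},\qquad W_z(\gamma)=z^\ell\,\frac{(D-\ell)!}{D!},\qquad\frac{W_z(\gamma)}{Q(\gamma)}=z^\ell\Big(1-\frac{\ell}{D}\Big).
\]
The trails of length $\ell<D$ have total $Q$-weight $1/(D-\ell)$ and total $W_z$-weight $z^\ell/D$; those of length $D$ have total $W_z$-weight $z^D/(D(1-z))$. The $W_z$-weights add up to $z/(D(1-z))=z/c$, as the sum rule predicts.

Suppose we want to show that the trails of length at most $\varepsilon D$ have small total $Q$-weight, without knowing the individual values. The total $Q$-weight of all trails is useless: it is $\sum_{\ell<D}1/(D-\ell)$, which diverges with $D$ because of trails that cover almost the whole graph. Killing repairs this. For $\ell\le\varepsilon D$ we have $W_z/Q\ge z^{\varepsilon D}(1-\varepsilon)$, so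
\[
\sum_{\gamma\ni e,\ |\gamma|\le\varepsilon D}Q(\gamma)\le\frac{1}{z^{\varepsilon D}(1-\varepsilon)}\sum_{\gamma\ni e}W_z(\gamma)\longrightarrow\frac{e^{c\varepsilon}}{(1-\varepsilon)\,c}\qquad(D\to\infty).
\]
The left side does not depend on $c$. Letting $\varepsilon\to0$ and then $c\to\infty$ shows that it is small; its true limit is $-\log(1-\varepsilon)$.

On the torus, with $z=1-c/L$, two things change. First, the total killed weight through an edge tends to $g_1+1/c$, where $g_1>0$ is the Green function of $\mathbb{Z}^d$ at a neighbor of $0$. The term $g_1$ does not disappear as $c\to\infty$, and we must show that it is used up \emph{entirely} by trails of bounded length. In \eqref{eq:template} this was the definition of $\mathbb{G}$; here it is Proposition~\ref{prop:mass}, and it depends on the geometry of uniform spanning forests. Second, the ratio $W/Q$ is no longer explicit. We need $W\ge(1-o(1))Q$ uniformly over all trails of length at most $\varepsilon L$, with the constant $1$ for every $c$: a loss of a factor $K(c)$ would leave the bound $K(c)/c$, which must tend to $0$.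 This is Proposition~\ref{prop:compare}.

\section{Local limits}\label{sec:local}

\subsection{Green functions}

Let $\mathcal{L}=2d-A$ be the Laplacian of $\mathbb{Z}^d$, $A$ being the adjacency operator, and let $g(y)$ be $\frac1{2d}$ times the expected number of visits to $y$ of simple random walk started at $0$. Then $\mathcal{L}g=\delta_0$ and $\mathbb{G}=2d\,g(0)$. By symmetry $g$ takes one value $g_1$ at all neighbors of $0$, and $\mathcal{L}g(0)=1$ gives
\[
g_1=g(0)-\frac1{2d}=\frac{\mathbb{G}-1}{2d}.
\]
For $\theta\in[-\pi,\pi]^d$ let $\lambda_\theta=\frac1d\sum_i\cos\theta_i$. Since $1-\cos t\ge2t^2/\pi^2$ on $[-\pi,\pi]$, we have $1-z\lambda_\theta\ge1-\lambda_\theta\ge2|\theta|^2/(\pi^2d)$ if $\lambda_\theta\ge0$, and $1-z\lambda_\theta\ge1\ge|\theta|^2/(\pi^2d)$ if $\lambda_\theta<0$. Thus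
\begin{equation}\label{eq:lam}
(1-z\lambda_\theta)^{-1}\le\pi^2d\,|\theta|^{-2}\qquad(0\le z\le1,\ \theta\ne0).
\end{equation}
The right side is integrable because $d\ge3$. Letting $z\uparrow1$ in the Fourier formula for the killed walk gives $g(y)=(2\pi)^{-d}\int\frac{e^{i\theta\cdot y}}{2d(1-\lambda_\theta)}\,d\theta$, so $g(0)<\infty$ and, by the Riemann--Lebesgue lemma, $g(y)\to0$ as $|y|\to\infty$.

We apply the sum rule in two settings. Let $B_n=\{y\in\mathbb{Z}^d:|y|_\infty\le n\}$.

\emph{The killed torus.} Here $\mathcal{G}=\mathcal{T}_N$ and $z_h=z=1-c/L$ for all $h$, with $c>0$ fixed and $L>c$. We write $G^N_z$ and $W^N_c(\gamma)$.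

\emph{The wired box.} Orient each edge of $\mathbb{Z}^d$ both ways, identify all vertices outside $B_n$ to one vertex $\rho$, and discard the edges with both ends outside $B_n$; call the result $\mathcal{B}_n$. Put $z_h=0$ on edges leaving $\rho$ and $z_h=1$ otherwise. Then $Z_z$ counts the systems all of whose circuits visit $\rho$, and the weights, written $W^{\mathrm{box}}_n(\gamma)$, vanish unless $\gamma$ avoids $\rho$. The row of $\rho$ in $\Delta-A_z$ is $d_\rho\delta_\rho^T$, so the matrix is block triangular: its determinant is $d_\rho\det\mathcal{L}_{B_n}$, where $\mathcal{L}_\Lambda$ denotes the restriction of $\mathcal{L}$ to $\Lambda\times\Lambda$, and its inverse restricts on $B_n$ to $g^{(n)}:=\mathcal{L}_{B_n}^{-1}$. Here $2d\,g^{(n)}(u,v)$ is the expected number of visits to $v$ of the walk started at $u$ before it leaves $B_n$. The box is useful because its weights are ratios of integers that count explicit objects, and its sum rule has no term $1/c$.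

Let $\Theta_N=\frac{2\pi}{N}\mathbb{Z}^d\cap(-\pi,\pi]^d$. The functions $e^{i\theta\cdot y}$, $\theta\in\Theta_N$, diagonalize the adjacency matrix of the torus with eigenvalues $2d\lambda_\theta$. Put
\[
\bar g_N(w)=N^{-d}\sum_{\theta\in\Theta_N\setminus0}\frac{e^{i\theta\cdot w}}{2d(1-\lambda_\theta)} ,
\]
an even function on the torus with $(2d-A)\bar g_N=\delta_0-N^{-d}$.

\begin{lemma}\label{lem:green}
Fix $u,v,w\in\mathbb{Z}^d$ and $c>0$.
\begin{enumerate}
\item[(a)] $g^{(n)}(u,v)\uparrow g(u-v)$ as $n\to\infty$.
\item[(b)] $G^N_z(u,v)\to g(u-v)+\frac1c$ as $N\to\infty$, where $z=1-c/L$.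
\item[(c)] $\bar g_N(w)\to g(w)$ as $N\to\infty$, and $N^{-d}\sum_{y\in\mathbb{Z}_N^d}\bar g_N(y)^2\le CN^{2-d}$ with $C=C(d)$.
\end{enumerate}
\end{lemma}

Since $2d\,G^N_z(0,0)=\sum_nz^np^N_n$, part (b) is the limit used in \eqref{eq:template}.

\begin{proof}
Part (a) is monotone convergence for the number of visits. For (b), separate the mode $\theta=0$:
\[
G^N_z(u,v)=\frac{1}{2d(1-z)N^d}+N^{-d}\sum_{\theta\ne0}\frac{e^{i\theta\cdot(u-v)}}{2d(1-z\lambda_\theta)} .
\]
The first term equals $1/c$. There are at most $Cj^{d-1}$ points $k\in\mathbb{Z}^d$ with $|k|_\infty=j$, so $\sum_{0<|k|_\infty\le\varrho}|k|^{-2}\le C\sum_{j\le\varrho}j^{d-3}\le C\varrho^{d-2}$ as $d\ge3$. With $\theta=2\pi k/N$ this gives, for all $N$ and $\delta>0$,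
\begin{equation}\label{eq:small}
N^{-d}\sum_{0<|\theta|<\delta}|\theta|^{-2}\le C\delta^{d-2}.
\end{equation}
By \eqref{eq:lam} and \eqref{eq:small}, the modes with $|\theta|<\delta$ contribute at most $C\delta^{d-2}$. On $|\theta|\ge\delta$, $|(1-z\lambda_\theta)^{-1}-(1-\lambda_\theta)^{-1}|\le(1-z)\pi^4d^2\delta^{-4}\to0$, and the sum with $z=1$ is a Riemann sum of a continuous function. Letting $N\to\infty$ and then $\delta\to0$, the sum over $\theta\ne0$ tends to the Fourier integral for $g(u-v)$. The same argument with $z=1$ gives the first claim of (c). For the second, Parseval's identity, \eqref{eq:lam}, the bound $|\theta|\ge2\pi/N$ and \eqref{eq:small} with $\delta>\pi\sqrt d$ give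
\[
N^{-d}\sum_y\bar g_N(y)^2\le CN^{-2d}\sum_{\theta\ne0}|\theta|^{-4}\le CN^{2-d}\cdot N^{-d}\sum_{\theta\ne0}|\theta|^{-2}\le CN^{2-d}.\qedhere
\]
\end{proof}

\subsection{Removing a finite set of edges}

Let $\Gamma$ be a finite balanced set of directed edges of $\mathbb{Z}^d$. Let $S$ be its vertex set, $\deg_\Gamma(v)$ the out-degree of $v$ in $\Gamma$, and $X=\{v\in S:\deg_\Gamma(v)=2d\}$ the set of \emph{saturated} vertices, those that become isolated when $\Gamma$ is removed. Because $\Gamma$ is balanced, every directed edge with an endpoint in $X$ belongs to $\Gamma$. Define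
\[
\chi(\Gamma)=\prod_{v\in S\setminus X}\frac{(2d-1-\deg_\Gamma(v))!}{(2d-1)!}\ \prod_{v\in X}\frac1{(2d-1)!},
\]
\[
U_z=\sum_{h\in\Gamma}\delta_{h^-}(\delta_{h^-}-z\delta_{h^+})^T-\sum_{v\in X}\delta_v\delta_v^T,
\]
and, with $g_S=(g(u-v))_{u,v\in S}$,
\begin{equation}\label{eq:q}
q(\Gamma)=\chi(\Gamma)\det\big(I_S-U_1\,g_S\big).
\end{equation}
For a closed trail $\gamma$ of $\mathbb{Z}^d$, $q(\gamma)$ is the value on its edge set.

These definitions come from the following computation. Regard $\Gamma$ as a subset of $\mathcal{T}_N$ or $\mathcal{B}_n$ with $N$ or $n$ large. The number $\chi(\Gamma)$ is the factor by which $\prod_v(d_v-1)!$ changes when $\Gamma$ is removed. Let $M$ be the matrix $\Delta-A_z$ of the killed torus or of the wired box (where $z=1$ on $\Gamma$), or the torus Laplacian with the row and column of a vertex $\rho\notin S$ removed ($z=1$), and let $M^\Gamma$ be the same matrix for the graph with $\Gamma$ removed. Subtracting the first sum in $U_z$ from $M$ deletes the contribution of the edges of $\Gamma$; it annihilates the rows and columns of $X$, and the second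 sum puts $1$ on the diagonal there. So $M-U_z=M^\Gamma\oplus I_X$. Since $U_z$ is supported on $S\times S$, the identity $\det(I-PP')=\det(I-P'P)$ yields
\begin{equation}\label{eq:ratio}
\frac{\det M^\Gamma}{\det M}=\det\big(I-U_zM^{-1}\big)=\det\big(I_S-U_z\,(M^{-1})_S\big),
\end{equation}
where $(M^{-1})_S$ is the restriction to $S\times S$. In our three settings $(M^{-1})_S$ converges to $g_S$ plus three different multiples of the all-ones matrix $J=\mathbf{1}\mathbf{1}^T$. The next lemma shows that the multiple does not matter. This is immediate when $X=\emptyset$, as then $U_1J=0$; saturated vertices require a cancellation.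

\begin{lemma}\label{lem:alpha}
For every $\alpha\in\mathbb{R}$, $\ \det\big(I_S-U_1(g_S+\alpha J)\big)=\det\big(I_S-U_1g_S\big)$.
\end{lemma}

\begin{proof}
Let $Y=I_S-U_1g_S$ and let $\mathbf{1}_X$ be the indicator vector of $X$. Since $U_1\mathbf{1}=-\mathbf{1}_X$, the left side is $\det(Y+\alpha\mathbf{1}_X\mathbf{1}^T)=\det Y+\alpha\,\mathbf{1}^T\mathrm{adj}(Y)\mathbf{1}_X$, where $\mathrm{adj}$ is the adjugate. Put $w=\mathcal{L}\mathbf{1}_X=\sum_h\delta_{h^-}(\mathbf{1}_X(h^-)-\mathbf{1}_X(h^+))$, the sum being over all directed edges of $\mathbb{Z}^d$. Edges outside $\Gamma$ have no endpoint in $X$ and contribute nothing. Hence $w$ is supported in $S$, and $U_1\mathbf{1}_X=w-\mathbf{1}_X$. Since $\mathcal{L}$ is symmetric and $\mathcal{L}g=\delta_0$, we have $g_Sw=\mathbf{1}_X$. So $Yw=w-U_1\mathbf{1}_X=\mathbf{1}_X$, and $\mathrm{adj}(Y)\mathbf{1}_X=\mathrm{adj}(Y)Yw=(\det Y)\,w$. Finally $\mathbf{1}^Tw=\sum_y(\mathcal{L}\mathbf{1}_X)(y)=0$.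
\end{proof}

\begin{lemma}\label{lem:local}
Fix a closed trail $\gamma$ and a finite balanced edge set $\Gamma$ of $\mathbb{Z}^d$, and fix $c>0$. Then
\[
\text{\rm(a) }W^{\mathrm{box}}_n(\gamma)\to q(\gamma),\qquad\text{\rm(b) }W^N_c(\gamma)\to q(\gamma),\qquad\text{\rm(c) }Q_N(\Gamma)\to q(\Gamma),
\]
as $n\to\infty$, respectively $N\to\infty$. In particular $q\ge0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:det} in (a) and (b), and by \eqref{eq:best} with a root $\rho\notin S$ in (c), each weight equals $\chi$ times \eqref{eq:ratio}, with an extra factor $z^{|\gamma|}\to1$ in (b). By Lemma~\ref{lem:alpha} it suffices to show that $(M^{-1})_S\to g_S+\alpha J$ for some $\alpha$. Lemma~\ref{lem:green} gives this with $\alpha=0$ in (a) and $\alpha=1/c$ in (b).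

In (c), $Q_N(\Gamma)$ does not depend on the root, and we choose it. For vertices $u,v$ of the torus let
\[
G^\rho(u,v)=\bar g_N(u-v)-\bar g_N(u-\rho)-\bar g_N(\rho-v)+\bar g_N(0).
\]
Then $G^\rho(\rho,v)=0$, and applying $2d-A$ in the variable $u$ gives $(\delta_v-N^{-d})-(\delta_\rho-N^{-d})=\delta_v-\delta_\rho$. So $G^\rho$ restricted to vertices other than $\rho$ is $M^{-1}$. By Lemma~\ref{lem:green}(c), the average of $\sum_{v\in S}\bar g_N(\rho-v)^2$ over $\rho\notin S$ is at most $C|S|N^{2-d}N^d/(N^d-|S|)$, which tends to $0$. Choose $\rho=\rho_N\notin S$ at which the sum is at most its average. Then $\bar g_N(\rho_N-v)\to0$ for all $v\in S$, and $(M^{-1})_S\to g_S+g(0)J$.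
\end{proof}

\begin{example}\label{ex:two}
Let $\gamma$ be the trail $0\to x\to0$. Then $S=\{0,x\}$, $X=\emptyset$, $\chi=(2d-1)^{-2}$, and $U_1=\big(\begin{smallmatrix}1&-1\\-1&1\end{smallmatrix}\big)$. Since $g(0)-g_1=\frac1{2d}$, $U_1g_S=\frac1{2d}U_1$ has eigenvalues $0$ and $\frac1d$, so $q(\gamma)=(1-\frac1d)(2d-1)^{-2}$. By Lemmas~\ref{lem:exc} and~\ref{lem:local}(c), the expected number of excursions of length $2$ tends to $2d(2d-1)q(\gamma)=1-\frac1{2d-1}$. For $2d$ random-walk excursions the expected number is $2d\cdot\frac1{2d}=1$.
\end{example}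

\section{Finite trails carry the full local mass}\label{sec:mass}

\begin{proposition}\label{prop:mass}
For each edge $e$ leaving $0$, $\ \sum_{\gamma\ni e}q(\gamma)=g_1$, the sum being over the closed trails of $\mathbb{Z}^d$ that contain $e$.
\end{proposition}

The sum rule in the wired box gives $\sum_{\gamma\ni e}W_n^{\mathrm{box}}(\gamma)=g^{(n)}(e^+,0)\to g_1$, and each term converges by Lemma~\ref{lem:local}(a). Fatou's lemma gives the inequality $\le$. Mass could still escape on trails whose size grows with $n$. Say $\gamma\subset B_{r-1}$ if all vertices of $\gamma$ lie in $B_{r-1}$; there are finitely many such trails, so their total weight converges to the corresponding sum of $q$. The inequality $\ge$ therefore follows from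
\begin{equation}\label{eq:tight}
\lim_{r\to\infty}\limsup_{n\to\infty}\sum_{\gamma\ni e,\ \gamma\not\subset B_{r-1}}W^{\mathrm{box}}_n(\gamma)=0 .
\end{equation}
We prove \eqref{eq:tight} in two steps. Recording last exits turns a system with one stray circuit $\gamma$ into a two-component spanning forest in which the component of $0$ contains $\gamma$ (Lemma~\ref{lem:forest}). A large component of $0$ then forces two long disjoint paths in a spanning tree, which is unlikely (Lemma~\ref{lem:small}).

Let $F_n$ be uniform among the spanning forests of the undirected multigraph underlying $\mathcal{B}_n$ that have exactly two trees, one containing $0$ and one containing $\rho$. Let $K$ be the vertex set of the tree containing $0$, and let $\mathcal{A}_r$ be the set of forests with $K\not\subset B_{r-1}$. Identifying $0$ with $\rho$ turns these forests into spanning trees, so by the matrix-tree theorem and Cramer's rule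
\begin{equation}\label{eq:cramer}
\#\{\text{forests}\}=\det\mathcal{L}_{B_n\setminus0}=g^{(n)}(0,0)\det\mathcal{L}_{B_n}=g^{(n)}(0,0)\cdot\#\{\text{spanning trees of }\mathcal{B}_n\}.
\end{equation}

\begin{lemma}\label{lem:forest}
$\displaystyle\sum_{\gamma\ni e,\ \gamma\not\subset B_{r-1}}W^{\mathrm{box}}_n(\gamma)\le2d\,g^{(n)}(0,0)\,\mathbb{P}(F_n\in\mathcal{A}_r)\le\mathbb{G}\;\mathbb{P}(F_n\in\mathcal{A}_r)$.
\end{lemma}

\begin{proof}
Let $D=d_\rho$. A choice of pairings at the vertices of $B_n$ only (an \emph{inner system}) arranges the edges into $D$ arcs from $\rho$ to $\rho$ and some circuits avoiding $\rho$; these circuits do not depend on the pairing at $\rho$, for which there are $D!$ choices. By (R), for $\gamma$ avoiding $\rho$, $Z_z(\mathcal{B}_n\setminus\gamma)$ counts the systems of $\mathcal{B}_n$ in which $\gamma$ is the only circuit avoiding $\rho$. By Lemma~\ref{lem:det}, $Z_z(\mathcal{B}_n)=D!\,\det\mathcal{L}_{B_n}\,((2d-1)!)^{|B_n|}$. Canceling $D!$, the left side of the lemma equals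
\[
\frac{N_r}{\det\mathcal{L}_{B_n}\,((2d-1)!)^{|B_n|}},
\]
where $N_r$ is the number of inner systems with exactly one circuit $\gamma$ avoiding $\rho$, and with $\gamma\ni e$, $\gamma\not\subset B_{r-1}$.

Fix an order of the edges leaving $\rho$. Given such an inner system, list the edges of the $D$ arcs in the order of their first edges, and then the edges of $\gamma$, starting with $e$ and ending at $0$. The list contains every edge once. For each $v\in B_n$ record the order in which the edges leaving $v$ appear. The orders determine the list: walk from $\rho$, always taking the next unused outgoing edge, and after the $D$-th return to $\rho$ continue in the same way from $0$. The list determines the system: consecutive edges through a vertex of $B_n$ are paired, and the last edge is paired with $e$. So the map from systems to families of orders is injective.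

For $v\in B_n\setminus0$ let $\ell(v)$ be the last edge leaving $v$ in the list, and $v'$ its head. If $v'\notin\{0,\rho\}$, then $\ell(v)$ ends neither an arc nor the list, so the next edge of the list leaves $v'$, and $\ell(v')$ comes later than $\ell(v)$. Following the edges $\ell(\cdot)$ from any vertex thus moves forward in the list and stops in $\{0,\rho\}$: these edges form a two-component forest as above, oriented toward its roots. If $v\ne0$ is a vertex of $\gamma$, then the final segment $\gamma$ of the list contains an edge leaving $v$, so $\ell(v)\in\gamma$; all later edges of the list are in $\gamma$ too, so the path from $v$ runs along edges of $\gamma$, avoids $\rho$, and ends at $0$. Hence all vertices of $\gamma$ lie in $K$, and the forest is in $\mathcal{A}_r$.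

A forest prescribes the last edge at each $v\in B_n\setminus0$, leaving $(2d-1)!$ orders there and at most $(2d)!$ at $0$. So $N_r\le|\mathcal{A}_r|\,(2d)!\,((2d-1)!)^{|B_n|-1}$. Writing $|\mathcal{A}_r|=\mathbb{P}(F_n\in\mathcal{A}_r)\,g^{(n)}(0,0)\det\mathcal{L}_{B_n}$ by \eqref{eq:cramer} gives the first inequality, and $g^{(n)}\le g$ gives the second.
\end{proof}

We recall two facts. \emph{Wilson's algorithm}: in a uniform spanning forest with a prescribed set of roots, one per tree, the path from a vertex $y$ to its root has the law of the loop erasure of a random walk from $y$ stopped on hitting the roots; in particular $y$ lies in the tree of the root that the walk hits first. \emph{The wired uniform spanning forest}: if $\tau_n$ is a uniform spanning tree of the undirected multigraph underlying $\mathcal{B}_n$, then the probability of every event depending on finitely many edges converges as $n\to\infty$, and the limit is a random forest $\mathfrak{F}$ of $\mathbb{Z}^d$. A \emph{ray} is an infinite self-avoiding path; two rays of a tree define the same \emph{end} if they share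 infinitely many vertices. For $d\ge3$, almost surely every tree of $\mathfrak{F}$ has exactly one end \cite[Theorem~10.1]{BLPS}; for $d\le4$ see \cite{Pemantle}.

\begin{lemma}\label{lem:small}
$\lim_{r\to\infty}\limsup_{n\to\infty}\mathbb{P}(F_n\in\mathcal{A}_r)=0$.
\end{lemma}

\begin{proof}
Let $p<r<n$. To build a spanning tree from $F_n$ we need an edge near $0$ that joins the two components; it exists unless $K$ swallows a whole box. We split accordingly.

\emph{The event $B_p\subset K$.} Let $y_p=(p,0,\dots,0)$. By Wilson's algorithm, $\mathbb{P}(y_p\in K)$ is the probability that the walk from $y_p$ hits $0$ before leaving $B_n$, which is $g^{(n)}(y_p,0)/g^{(n)}(0,0)$ by the strong Markov property. So $\limsup_n\mathbb{P}(B_p\subset K)\le g(y_p)/g(0)$.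

\emph{The event $F_n\in\mathcal{A}_r$, $B_p\not\subset K$.} For $a\in B_p$ let $\mathcal{D}_a(r)$ be the event that a forest contains two paths inside $B_r$, from $a$ to vertices of sup-norm $r$, that share only $a$. Let $F\in\mathcal{A}_r$ with $B_p\not\subset K$. Since $B_p$ is connected and $0\in K$, there are neighbors $a\in K\cap B_p$ and $b\in B_p\setminus K$; choose them by a fixed rule. Then $\tau=F+ab$ is a spanning tree. It contains a path inside $K$ from $a$ to a vertex of norm at least $r$, and a path from $a$ through $b$ to $\rho$ whose vertices other than $a$ lie outside $K$. The norm changes by at most $1$ per step, $a$ has norm less than $r$, and $\rho$ is adjacent only to vertices of norm $n>r$. So both paths reach norm $r$, and up to the first such vertex they stay in $B_r$. Thus $\tau\in\mathcal{D}_a(r)$. The map $F\mapsto(\tau,a,b)$ is injective and $b$ has at most $2d$ values given $a$. By \eqref{eq:cramer} and $g^{(n)}(0,0)\ge\frac1{2d}$,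
\[
\mathbb{P}(F_n\in\mathcal{A}_r,\,B_p\not\subset K)\le\frac{2d}{g^{(n)}(0,0)}\sum_{a\in B_p}\mathbb{P}(\tau_n\in\mathcal{D}_a(r))\le4d^2\sum_{a\in B_p}\mathbb{P}(\tau_n\in\mathcal{D}_a(r)).
\]
The event $\mathcal{D}_a(r)$ depends only on the edges inside $B_r$, so
\begin{equation}\label{eq:split}
\limsup_{n\to\infty}\mathbb{P}(F_n\in\mathcal{A}_r)\le\frac{g(y_p)}{g(0)}+4d^2\sum_{a\in B_p}\mathbb{P}(\mathfrak{F}\in\mathcal{D}_a(r)).
\end{equation}

The events $\mathcal{D}_a(r)$, $r>p$, decrease in $r$: truncate the paths at their first vertex of norm $r$. Suppose $\mathfrak{F}\in\mathcal{D}_a(r)$ for all $r>p$. Among the finitely many pairs of neighbors $b_1\ne b_2$ of $a$, one pair is the pair of first steps for infinitely many $r$. Remove $a$ from its tree. The components of $b_1$ and $b_2$ are distinct, since the tree has no cycle, and each reaches arbitrarily large norm, so each is infinite. By K\"onig's lemma an infinite connected graph of finite degrees contains a ray from each vertex. We obtain two disjoint rays, so the tree of $a$ has at least two ends, an event of probability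 $0$. Hence $\mathbb{P}(\mathfrak{F}\in\mathcal{D}_a(r))\to0$ as $r\to\infty$. Let $r\to\infty$ in \eqref{eq:split}, and then $p\to\infty$, using $g(y_p)\to0$; this is where transience enters.
\end{proof}

Lemmas~\ref{lem:forest} and~\ref{lem:small} give \eqref{eq:tight}, and Proposition~\ref{prop:mass} is proved.

\section{Killed weights dominate Eulerian weights}\label{sec:compare}

For $c>0$ and $0<\varepsilon\le\frac12$ let
\[
r_N(c,\varepsilon)=\inf\Big\{\frac{W^N_c(\gamma)}{Q_N(\gamma)}:\ \gamma\text{ closed trail of }\mathcal{T}_N,\ |\gamma|\le\varepsilon L,\ Q_N(\gamma)>0\Big\}.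
\]

\begin{proposition}\label{prop:compare}
For every $c>0$, $\ \liminf_{\varepsilon\to0}\liminf_{N\to\infty}r_N(c,\varepsilon)\ge1$.
\end{proposition}

\subsection{Reduction to traces}

For a connected balanced digraph $\mathcal{H}$ with $|E|$ edges and constant weights $z=1-\kappa$, let $\Phi_{\mathcal{H}}(\kappa)=Z_{1-\kappa}(\mathcal{H})/\mathrm{ec}(\mathcal{H})$. A circuit of length $m$ contributes $1-(1-\kappa)^m$, which is $\kappa$ times a polynomial that is positive on $[0,1]$ and equals $m$ at $0$. So $\Phi_{\mathcal{H}}(\kappa)/\kappa$ is a polynomial; it is positive on $(0,1]$, and at $\kappa=0$ only the Eulerian circuits contribute, giving the value $|E|$. By Lemma~\ref{lem:det}, $\frac{d}{d\kappa}\log\Phi_{\mathcal{H}}=\mathrm{tr}(AG_{1-\kappa})$ with $G_z=(\Delta-zA)^{-1}$. Integrating the logarithmic derivative of $\Phi_{\mathcal{H}}(\kappa)/\kappa$,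
\begin{equation}\label{eq:phi}
\log\Phi_{\mathcal{H}}(\kappa)=\log(\kappa|E|)+\int_0^\kappa\Big[\mathrm{tr}(AG_{1-s})-\frac1s\Big]ds .
\end{equation}
Let $\gamma$ be as in the definition of $r_N$, and $\mathcal{H}=\mathcal{T}_N\setminus\gamma$, which is connected because $Q_N(\gamma)>0$. With $\kappa=c/L$,
\begin{equation}\label{eq:WQ}
\frac{W^N_c(\gamma)}{Q_N(\gamma)}=(1-\kappa)^{|\gamma|}\,\frac{\Phi_{\mathcal{H}}(\kappa)}{\Phi_{\mathcal{T}_N}(\kappa)},\qquad(1-\kappa)^{|\gamma|}\ge\Big(1-\frac cL\Big)^{\varepsilon L}\to e^{-c\varepsilon}.
\end{equation}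

The denominator is handled by Fourier series. On the torus $\mathrm{tr}(AG_{1-s})=\sum_\theta\lambda_\theta/(1-(1-s)\lambda_\theta)$, and the term $\theta=0$ is $1/s$. The function $z\mapsto\lambda/(1-z\lambda)$ has derivative $\lambda^2/(1-z\lambda)^2\ge0$ for either sign of $\lambda$, so
\[
\mathrm{tr}(AG_{1-s})-\frac1s\le\sum_{\theta\ne0}\frac{\lambda_\theta}{1-\lambda_\theta}=N^d\sum_{x\sim0}\bar g_N(x)=N^d\big(2dg_1+o(1)\big),
\]
where $x$ runs over the $2d$ neighbors of $0$, the first equality uses $\sum_{x\sim0}e^{i\theta\cdot x}=2d\lambda_\theta$, and the second uses Lemma~\ref{lem:green}(c). Since $\kappa N^d=c/(2d)$, \eqref{eq:phi} gives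
\begin{equation}\label{eq:upper}
\log\Phi_{\mathcal{T}_N}(c/L)\le\log c+cg_1+o(1).
\end{equation}
We need a matching lower bound for $\Phi_{\mathcal{H}}$, uniform in $\gamma$, with the same exponent $cg_1$.

\subsection{A variational bound}

Let $V',E',\Delta',A'$ belong to $\mathcal{H}$. Put $L'=|E'|=L-|\gamma|\ge(1-\varepsilon)L\ge L/2$. For $0<s\le c/L$ and $z=1-s$ let $M'=\Delta'-zA'$ and $G'=M'^{-1}$. As $\Delta'^{-1}A'$ is a stochastic matrix and $z<1$, $G'=\sum_{k\ge0}z^k(\Delta'^{-1}A')^k\Delta'^{-1}$ has nonnegative entries. Hence $\mathrm{tr}(A'G')\ge0$, and since $\mathrm{tr}(\Delta'G')-z\,\mathrm{tr}(A'G')=|V'|\le N^d$,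
\begin{equation}\label{eq:trace}
\mathrm{tr}(A'G')\ge z\,\mathrm{tr}(A'G')\ge\sum_{u\in V'}\Delta'_uG'(u,u)-N^d .
\end{equation}
So we need lower bounds on the diagonal of $G'$. The difficulty is that $\gamma$ removes edges in one direction only: $M'$ is not symmetric, and the usual Dirichlet principle is unavailable. Half of it survives. Write $M'=M_{\mathrm{s}}+M_{\mathrm{a}}$ with $M_{\mathrm{s}}$ symmetric and $M_{\mathrm{a}}=-\frac z2(A'-A'^T)$ antisymmetric. Because $\mathcal{H}$ is balanced, $M_{\mathrm{a}}\mathbf{1}=0$, and $\sum_v\Delta'_vf_v^2=\frac12\sum_{h\in E'}(f_{h^-}^2+f_{h^+}^2)$, so that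
\begin{equation}\label{eq:form}
\langle f,M_{\mathrm{s}}f\rangle=\sum_v\Delta'_vf_v^2-z\sum_{h\in E'}f_{h^-}f_{h^+}=s\sum_v\Delta'_vf_v^2+\frac z2\sum_{h\in E'}(f_{h^-}-f_{h^+})^2 .
\end{equation}
In particular $M_{\mathrm{s}}$ is positive definite.

\begin{lemma}\label{lem:var}
If $f:V'\to\mathbb{R}$ satisfies $f(u)=1$ and $M_{\mathrm{a}}f=0$, then $G'(u,u)\ge1/\langle f,M_{\mathrm{s}}f\rangle$.
\end{lemma}

\begin{proof}
Let $\varphi=G'\delta_u$. Then $1=\langle f,M'\varphi\rangle=\langle M_{\mathrm{s}}f,\varphi\rangle-\langle M_{\mathrm{a}}f,\varphi\rangle=\langle M_{\mathrm{s}}f,\varphi\rangle$. The Cauchy--Schwarz inequality for the form $M_{\mathrm{s}}$ gives $1\le\langle f,M_{\mathrm{s}}f\rangle\langle\varphi,M_{\mathrm{s}}\varphi\rangle$, and $\langle\varphi,M_{\mathrm{s}}\varphi\rangle=\langle\varphi,M'\varphi\rangle=\varphi(u)=G'(u,u)$.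
\end{proof}

The choice $f=\mathbf{1}$, with $\sum_v\Delta'_v=L'$, gives
\begin{equation}\label{eq:all}
G'(u,u)\ge\frac1{sL'}\qquad\text{for all }u\in V'\text{ and }0<s\le c/L .
\end{equation}
By \eqref{eq:trace}, the integrand in \eqref{eq:phi} is then at least $-N^d$. Used alone, this gives $\log\Phi_{\mathcal{H}}\ge\log c+\log(1-\varepsilon)-\frac{c}{2d}$, which falls short of \eqref{eq:upper} by $cg_1+\frac c{2d}=c\,g(0)$; the loss $K(c)=e^{cg(0)}$ is too large. We must recover the local contribution $g(0)$ to $G'(u,u)$ at most vertices. In view of Lemma~\ref{lem:green}(b), a good test function is a constant plus a bump shaped like the Green function, and the bump is allowed wherever $M'$ is symmetric, that is, away from $\gamma$.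

Fix $R\ge1$, let $N\ge2R+3$, and let $B=u+B_R$, which embeds in the torus as an induced subgraph. Call a vertex $u$ of the torus \emph{good} if no vertex of $\gamma$ lies in $B$. Abbreviate $\mathrm{g}_R=g^{(R)}(0,0)$, so $\mathrm{g}_R\uparrow g(0)$.

\begin{lemma}\label{lem:good}
Fix $0<\eta<c$ and put $C_1=2dc\,(2R+1)^d(g(0)+2/\eta)^2$. For every good $u$ and every $s\in[\eta/L,c/L]$,
\[
G'(u,u)\ge\mathrm{g}_R+\frac1{sL'}-\frac{C_1}{L}.
\]
\end{lemma}

\begin{proof}
An edge of $\gamma$ with an endpoint in $B$ would put a vertex of $\gamma$ in $B$. So all torus edges incident to $B$ are present in $\mathcal{H}$ in both directions; in particular $B\subset V'$, $\Delta'=2d$ on $B$, and $A'(y,b)=A'(b,y)$ for $b\in B$ and all $y$. Let $\psi(y)=g^{(R)}(y-u,0)/\mathrm{g}_R$ for $y\in B$ and $\psi=0$ off $B$. It is a hitting probability, so $0\le\psi\le1=\psi(u)$. The symmetry just noted gives $M_{\mathrm{a}}\psi=0$. For $\xi\in[0,1]$ let $f=\xi+(1-\xi)\psi$; then $f(u)=1$, $0\le f\le1$ and $M_{\mathrm{a}}f=0$. Each undirected edge incident to $B$ appears twice in $E'$, and $\mathcal{L}_B\psi=\delta_u/\mathrm{g}_R$,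 so
\[
\frac12\sum_{h\in E'}(f_{h^-}-f_{h^+})^2=(1-\xi)^2\langle\psi,\mathcal{L}_B\psi\rangle=\frac{(1-\xi)^2}{\mathrm{g}_R},\qquad\sum_v\Delta'_vf_v^2\le\xi^2L'+2d|B|.
\]
By \eqref{eq:form}, $\langle f,M_{\mathrm{s}}f\rangle\le sL'\xi^2+(1-\xi)^2/\mathrm{g}_R+2ds|B|$. For $\xi=(1+sL'\mathrm{g}_R)^{-1}$ the first two terms add up to
\[
\frac{sL'+s^2L'^2\mathrm{g}_R}{(1+sL'\mathrm{g}_R)^2}=\frac{sL'}{1+sL'\mathrm{g}_R}=\frac1\mu,\qquad\mu=\mathrm{g}_R+\frac1{sL'} .
\]
Lemma~\ref{lem:var} gives $G'(u,u)\ge\mu/(1+2ds|B|\mu)\ge\mu-2ds|B|\mu^2$. For $s\in[\eta/L,c/L]$ we have $1/(sL')\le2/\eta$, so $\mu\le g(0)+2/\eta$ and $2ds|B|\mu^2\le C_1/L$.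
\end{proof}

The cutoff $\eta$ is needed because the error $2ds|B|\mu^2$ grows like $1/s$ as $s\to0$ and is not integrable there; on the short interval $(0,\eta/L)$ the crude bound \eqref{eq:all} is cheap.

\begin{proof}[Proof of Proposition~\ref{prop:compare}]
Each vertex of $\gamma$ spoils $(2R+1)^d$ vertices, and $|\gamma|\le2d\varepsilon N^d$. So there are at least $\nu N^d$ good vertices, where $\nu=(1-2d\varepsilon(2R+1)^d)^+$. Take $N$ so large that $\mathrm{g}_R>C_1/L$. Using Lemma~\ref{lem:good} at good vertices and \eqref{eq:all} at the others, \eqref{eq:trace} gives, for $s\in[\eta/L,c/L]$,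
\[
\mathrm{tr}(A'G')-\frac1s\ge2d\nu N^d\Big(\mathrm{g}_R-\frac{C_1}L\Big)-N^d ,
\]
while for $s<\eta/L$ the left side is at least $-N^d$. Since $N^d/L=\frac1{2d}$ and $\kappa L'\ge c(1-\varepsilon)$, \eqref{eq:phi} yields, uniformly in $\gamma$,
\[
\log\Phi_{\mathcal{H}}(c/L)\ge\log c+\log(1-\varepsilon)-\frac\eta{2d}+(c-\eta)\Big[\nu\Big(\mathrm{g}_R-\frac{C_1}L\Big)-\frac1{2d}\Big].
\]
Combine this with \eqref{eq:WQ} and \eqref{eq:upper}, let $N\to\infty$ and then $\varepsilon\to0$, so that $\nu\to1$:
\[
\liminf_{\varepsilon\to0}\liminf_{N\to\infty}\log r_N(c,\varepsilon)\ge-\frac\eta{2d}+(c-\eta)\Big(\mathrm{g}_R-\frac1{2d}\Big)-cg_1 .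
\]
As $\eta\to0$ and $R\to\infty$ the right side tends to $c\,(g(0)-\frac1{2d})-cg_1=0$.
\end{proof}

\section{No medium excursions, and the proof of Theorem~\ref{thm:main}}\label{sec:main}

For $N>k$, the closed trails of length less than $k$ through $0$ are the same in $\mathcal{T}_N$ and in $\mathbb{Z}^d$. Indeed, lift a closed walk of length less than $N$ from $0$ to $\mathbb{Z}^d$. Each coordinate of its endpoint is divisible by $N$ and smaller than $N$ in absolute value, so the lift is closed; and two vertices of the lift are at distance less than $N$, so they coincide if and only if they coincide modulo $N$.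

\begin{proposition}\label{prop:medium}
For each edge $e$ leaving $0$ and each $k$,
\[
\limsup_{\varepsilon\to0}\limsup_{N\to\infty}\sum_{\gamma\ni e,\ k\le|\gamma|\le\varepsilon L}Q_N(\gamma)\le\sum_{\gamma\ni e,\ |\gamma|\ge k}q(\gamma),
\]
where the sum on the right is over closed trails of $\mathbb{Z}^d$, and the right side tends to $0$ as $k\to\infty$.
\end{proposition}

\begin{proof}
Fix $c>0$. By the sum rule, Lemma~\ref{lem:green}(b), Lemma~\ref{lem:local}(b) applied to finitely many trails, and Proposition~\ref{prop:mass},
\begin{align*}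
\sum_{\gamma\ni e,\,|\gamma|\ge k}W^N_c(\gamma)&=zG^N_z(e^+,0)-\sum_{\gamma\ni e,\,|\gamma|<k}W^N_c(\gamma)\\
&\longrightarrow\ g_1+\frac1c-\sum_{\gamma\ni e,\,|\gamma|<k}q(\gamma)=\frac1c+\sum_{\gamma\ni e,\,|\gamma|\ge k}q(\gamma).
\end{align*}
Since $W^N_c\ge0$, the sum of $Q_N(\gamma)$ over $k\le|\gamma|\le\varepsilon L$ is at most $r_N(c,\varepsilon)^{-1}$ times the left side. By Proposition~\ref{prop:compare}, the double limit superior is at most $\frac1c+\sum_{|\gamma|\ge k}q(\gamma)$. It does not depend on $c$, so we let $c\to\infty$. The right side is the tail of a convergent series.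
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Excursions of bounded length.} Let $t_k^{(N)}$ be the number of excursions of $\mathcal{C}$ of length less than $k$. If $L>2dk$, then $t_k^{(N)}\le2d-1$, because the lengths sum to $L$. The binomial coefficient $\binom{t_k^{(N)}}{j}$ counts the $j$-sets of excursions of length less than $k$, and excursions of $\mathcal{C}$ are edge-disjoint simple excursions. By Lemmas~\ref{lem:exc} and~\ref{lem:local}(c), for $1\le j\le2d-1$,
\begin{equation}\label{eq:kmom}
\mathbb{E}\binom{t_k^{(N)}}{j}\longrightarrow\frac{(2d-1)!}{(2d-1-j)!}\sum_{|\Gamma|=j,\ \text{lengths}<k}q(\Gamma)\qquad(N\to\infty),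
\end{equation}
a finite sum over the $j$-sets of edge-disjoint simple excursions of $\mathbb{Z}^d$ whose lengths are all less than $k$. For a random variable $T$ with values in $\{0,\dots,2d-1\}$,
\begin{equation}\label{eq:inv}
\mathbb{P}(T=i)=\sum_{j=i}^{2d-1}(-1)^{j-i}\binom ji\,\mathbb{E}\binom Tj ,
\end{equation}
because $\sum_j(-1)^{j-i}\binom ji\binom tj=\binom ti(1-1)^{t-i}$ equals $1$ for $t=i$ and $0$ otherwise. So $t_k^{(N)}$ converges in law to some $T_k$. As $t_k^{(N)}$ is nondecreasing in $k$, each $\mathbb{P}(T_k\ge i)$ is nondecreasing in $k$, and $T_k$ converges in law to some $T_\infty$ with values in $\{0,\dots,2d-1\}$. Put $S^*=2d-T_\infty$; it takes values in $\{1,\dots,2d\}$ and does not depend on $(\omega_N)$.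

\emph{Excursions of intermediate length.} Let $\mathcal{E}_N(k,\varepsilon)$ be the event that some excursion has length in $[k,\varepsilon L]$. A simple excursion contains exactly one edge leaving $0$. By Lemma~\ref{lem:exc} with $j=1$ and a union bound,
\[
\mathbb{P}(\mathcal{E}_N(k,\varepsilon))\le(2d-1)\sum_{e:\,e^-=0}\ \sum_{\gamma\ni e,\ k\le|\gamma|\le\varepsilon L}Q_N(\gamma),
\]
so Proposition~\ref{prop:medium} gives
\begin{equation}\label{eq:E}
\lim_{k\to\infty}\limsup_{\varepsilon\to0}\limsup_{N\to\infty}\mathbb{P}(\mathcal{E}_N(k,\varepsilon))=0 .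
\end{equation}

\emph{Conclusion.} Let $\omega_N\to\infty$ with $\omega_N\le N^{d/2}$. For fixed $k$ and $\varepsilon$ and all large $N$ we have $k\le\omega_N\le N^d/\omega_N\le\varepsilon L$. Off $\mathcal{E}_N(k,\varepsilon)$ every excursion has length less than $k$, and is tiny, or greater than $\varepsilon L$, and is big; hence $(b^{(N)},t^{(N)},m^{(N)})=(2d-t_k^{(N)},t_k^{(N)},0)$. Therefore, for $0\le i\le2d-1$,
\begin{multline*}
\limsup_{N\to\infty}\big|\mathbb{P}\big((b^{(N)},t^{(N)},m^{(N)})=(2d-i,i,0)\big)-\mathbb{P}(T_\infty=i)\big|\\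
\le\limsup_{N\to\infty}\mathbb{P}(\mathcal{E}_N(k,\varepsilon))+\big|\mathbb{P}(T_k=i)-\mathbb{P}(T_\infty=i)\big| .
\end{multline*}
Letting $\varepsilon\to0$ and then $k\to\infty$, the right side vanishes by \eqref{eq:E}. The limiting probabilities sum to $1$, which proves the convergence in law. The last statement follows from \eqref{eq:E} because $[\omega_N,\varepsilon L]\subset[k,\varepsilon L]$ for every $k$ and all large $N$.
\end{proof}

\section{The law of $S^*$: proof of Theorem~\ref{thm:law}}\label{sec:law}

\subsection{Moments and the identity for $\mathbb{E}[2d/S^*]$}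

The limit in \eqref{eq:kmom} is $\mathbb{E}\binom{T_k}{j}$. As $k\to\infty$ it converges to $\mathbb{E}\binom{T_\infty}{j}$, since the $T_k$ are bounded, while the sums of nonnegative terms increase to $\sum_{|\Gamma|=j}q(\Gamma)$. This is \eqref{eq:moments}, and \eqref{eq:inv} shows that the moments determine the law.

Proposition~\ref{prop:mass} concerns all closed trails through an edge, not only simple excursions, and this extra information yields the identity. Sum it over the $2d$ edges leaving $0$. A trail $\gamma$ that visits $0$ exactly $j$ times is counted $j$ times, and the total is $2dg_1=\mathbb{G}-1$. Such a trail is a set $\Gamma$ of $j$ edge-disjoint simple excursions together with one of their $(j-1)!$ cyclic orders, and $q(\gamma)=q(\Gamma)$. Since $(2d-1)!/(2d-1-j)!=j!\binom{2d-1}{j}$, \eqref{eq:moments} gives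
\[
\mathbb{G}-1=\sum_{j=1}^{2d}j!\sum_{|\Gamma|=j}q(\Gamma)=\mathbb{E}\Bigg[\sum_{j=1}^{2d-1}\binom{T_\infty}{j}\Big/\binom{2d-1}{j}\Bigg]+\beta .
\]
For integers $0\le t\le n$, the beta integral $\binom nj^{-1}=(n+1)\int_0^1x^j(1-x)^{n-j}dx$ and the binomial theorem give
\[
\sum_{j=0}^n\binom tj\Big/\binom nj=(n+1)\int_0^1(1-x)^{n-t}\sum_{j=0}^t\binom tjx^j(1-x)^{t-j}dx=\frac{n+1}{n+1-t}.
\]
With $n=2d-1$ and $t=T_\infty$ the right side is $2d/S^*$, and the term $j=0$ equals $1$. Hence $\mathbb{E}[2d/S^*]=\mathbb{G}-\beta$.

\subsection{Positivity}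

It suffices to exhibit one set of positive weight for $j=2d$ and one for $j=2d-1$. Let $\mathrm{st}(\cdot)$ be the number of spanning trees of an undirected graph, let $\mathbb{Z}_N^d$ denote the undirected torus, and $\mathbb{Z}_N^d\setminus0$ the same with the vertex $0$ deleted. Let $\Gamma$ consist of $2d$, or of $2d-1$, excursions of the form $0\to x\to0$. Then $\mathcal{T}_N\setminus\Gamma$ is obtained by orienting both ways the edges of $\mathbb{Z}_N^d\setminus0$, or of that graph with $0$ attached by a single edge. Both graphs have $\mathrm{st}(\mathbb{Z}_N^d\setminus0)$ spanning trees, so \eqref{eq:best} gives $Q_N(\Gamma)=\chi(\Gamma)\,\mathrm{st}(\mathbb{Z}_N^d\setminus0)/\mathrm{st}(\mathbb{Z}_N^d)$.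

\begin{lemma}\label{lem:delete}
Let $E_1$ be the set of undirected edges with both ends in $B_1=\{-1,0,1\}^d$. For all $N\ge5$, $\ \mathrm{st}(\mathbb{Z}_N^d\setminus0)\ge2^{-|E_1|}\,\mathrm{st}(\mathbb{Z}_N^d)$.
\end{lemma}

\begin{proof}
The graph induced on $B_1\setminus0$ is connected. From a vertex with nonzero $i$-th coordinate, change the other coordinates to $1$ by unit steps, and then change the $i$-th coordinate to $1$. In the first phase the $i$-th coordinate is nonzero and in the second the others are, so $0$ is never visited, and we end at $(1,\dots,1)$.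

Let $\tau$ be a spanning tree of the torus, and delete its edges in $E_1$. All edges at $0$ are in $E_1$, so $0$ becomes isolated. Take a vertex outside $B_1$ and follow its path in $\tau$ toward $0$ until it first enters $B_1$. The entrance vertex is not $0$, as all neighbors of $0$ lie in $B_1$, and each edge used has an end outside $B_1$, so it was not deleted. Thus every remaining component other than $\{0\}$ meets $B_1\setminus0$. The remaining forest on $\mathbb{Z}_N^d\setminus0$ together with the edges inside $B_1\setminus0$ is therefore a connected graph, and a fixed rule completes the forest to a spanning tree of $\mathbb{Z}_N^d\setminus0$ using such edges. The result determines all edges of $\tau$ outside $E_1$, so the map is at most $2^{|E_1|}$-to-one.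
\end{proof}

By Lemma~\ref{lem:local}(c), $q(\Gamma)\ge\chi(\Gamma)2^{-|E_1|}>0$ for both sets $\Gamma$. The first gives $\beta>0$. The second gives $\mathbb{P}(S^*=1)=\mathbb{P}(T_\infty=2d-1)=\mathbb{E}\binom{T_\infty}{2d-1}>0$ by \eqref{eq:moments}.

\subsection{Bounds}

Jensen's inequality for $x\mapsto1/x$ gives $\mathbb{E}[S^*]\ge1/\mathbb{E}[1/S^*]=2d/(\mathbb{G}-\beta)>2d/\mathbb{G}$. Finally, $2d/S^*\ge1$ always and $2d/S^*=2d$ when $S^*=1$, so $1+(2d-1)\mathbb{P}(S^*=1)\le\mathbb{G}-\beta<\mathbb{G}$. This completes the proof of Theorem~\ref{thm:law}.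

\begin{thebibliography}{9}

\bibitem{BLPS}
Benjamini, Lyons, Peres and Schramm, \emph{Uniform spanning forests}, Ann. Probab. 29 (2001).

\bibitem{Pemantle}
Pemantle, 1991.

\bibitem{problem}
\emph{Random Eulerian Circuits}, \texttt{https://www.stat.berkeley.edu/\textasciitilde aldous/Papers/aldous\_eulerian.pdf}.

\end{thebibliography}
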